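# Vertices against genus for triangulated surfaces of given edge width

## 1. Nine vertices on a torus, and $K_{\mu,\mu,\mu}$ on a surface

Take nine vertices $x_0,x_1,x_2,\ y_0,y_1,y_2,\ z_0,z_1,z_2$, with indices modulo $3$. As faces take all triples $x_iy_jz_l$ with $i+j+l\in\{0,1\}$ modulo $3$. There are $9$ faces of sum $0$ and $9$ of sum $1$. An edge $x_iy_j$ lies in exactly two faces, one with $l=-i-j$ and one with $l=1-i-j$; the same holds for the edges $y_jz_l$ and $x_iz_l$. Walk around $x_0$: starting at $y_0$ and using faces of sum $0$ and $1$ alternately, we meet
$$y_0,\ z_0,\ y_1,\ z_2,\ y_2,\ z_1,\ \text{and back to } y_0 .$$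
This is one hexagon through all six neighbors, so the surface is a manifold at $x_0$, and likewise at the other vertices. We have $9$ vertices, $27$ edges and $18$ faces, so $\chi=0$. Orient the faces of sum $0$ as $xyz$ and those of sum $1$ as $xzy$; then the two faces at an edge induce opposite directions on it. So the surface is a torus.

Nothing used that the modulus is $3$. For $\mu\ge3$ let $S_\mu$ have vertices $x_i,y_j,z_l$ ($i,j,l\in\mathbb Z_\mu$) and faces $x_iy_jz_l$ with $i+j+l\in\{0,1\}$. Each edge of the complete tripartite graph $K_{\mu,\mu,\mu}$ lies in one face of each sum. The link of $x_i$ is the single cycle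
$$\dots,\ y_j,\ z_{-i-j},\ y_{j+1},\ z_{-i-j-1},\ y_{j+2},\dots$$
of length $2\mu$: the pair $y_j,z_{-i-j}$ has sum $0$ with $x_i$, and the pair $z_{-i-j},y_{j+1}$ has sum $1$. By symmetry the same holds for $y_j$ and $z_l$. So $S_\mu$ is a connected closed surface, orientable as before, with $3\mu$ vertices, $3\mu^2$ edges and $2\mu^2$ faces. Hence
$$\chi(S_\mu)=3\mu-\mu^2,\qquad 2-\chi(S_\mu)=(\mu-1)(\mu-2). \tag{1}$$
The genus is quadratic in the number of vertices. What is the price? Look at a 3-cycle $x_iy_jz_l$ that is not a face, for instance $x_0y_0z_2$. Can it be contracted on the surface? Two facts decide this.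

**Fact (discs).** A nullhomotopic simple closed curve in a closed surface bounds a closed disc (Epstein, Acta Math. 115 (1966)).

**Observation 1.** Let a 3-cycle of a triangulation bound a closed disc $\mathcal D$ with no vertex in its interior. Then $\mathcal D$ is a face.

*Proof.* $\mathcal D$ is a union of faces, and its only vertices are the three on the boundary. An interior edge would join two of these, but they are already joined by a boundary edge, and there are no double edges. With no interior edge, $\mathcal D$ is a single face. $\square$

**Observation 2.** In $S_\mu$ every 3-cycle that is not a face is essential, i.e. not nullhomotopic.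

*Proof.* Otherwise it bounds a disc $\mathcal D$, and by Observation 1 there is a vertex in the interior of $\mathcal D$; by symmetry say it is some $x_i$. All $y$'s and $z$'s are neighbors of $x_i$, so they lie in $\mathcal D$. Only one $y$ is on the boundary, so some $y_j$ is interior, and therefore all $x$'s lie in $\mathcal D$ too. All edges at interior vertices lie in $\mathcal D$, and edges between boundary vertices are the boundary edges. So all of $K_{\mu,\mu,\mu}\supseteq K_{3,3}$ is drawn in a disc, but $K_{3,3}$ is not planar. $\square$

So the large genus of $S_\mu$ comes with essential cycles of the shortest possible length, three. Suppose we forbid essential closed walks of length less than $k$. How much genus can $n$ vertices then carry?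

## 2. Edge width, Euler genus, and the exponent $\alpha_k$

Surfaces are closed and connected; triangulations are simplicial complexes, so the 1-skeleton is a simple graph.

**Euler genus.** $g=2-\chi$. Sphere: $0$; projective plane: $1$; torus and Klein bottle: $2$; $S_\mu$: $(\mu-1)(\mu-2)$ by (1).

**Edge width.** A triangulation $T$ is *ew-$k$* if every closed edge cycle of $T$ of length less than $k$ is nullhomotopic. Every triangulation is ew-3, since a simple graph has no cycle of length below $3$. A triangulation of the sphere is ew-$k$ for all $k$. By Observation 2, $S_\mu$ is ew-3 but not ew-4.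

Does "closed edge cycle" mean a simple cycle or any closed walk? It does not matter.

**Lemma 1.** If all simple cycles of length $<k$ are nullhomotopic, so are all closed walks of length $<k$.

*Proof.* Let $w$ be a shortest closed walk that is not nullhomotopic, and suppose its length is $<k$. If $w$ repeats a vertex, then, started at that vertex, it is a product of two shorter closed walks, and one of them is not nullhomotopic; contradiction. So $w$ repeats no vertex. Length $2$ would be a backtrack, which is nullhomotopic. So $w$ is a simple cycle of length $\ge3$ and $<k$; contradiction. $\square$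

Write $n=f_0$ and $m=f_1$ for the numbers of vertices and edges. Every face has three sides and every edge lies in two faces, so $3f_2=2m$, and $2-g=n-m+f_2=n-\frac m3$. Therefore
$$m=3(n+g-2). \tag{2}$$
Large genus with few vertices means many edges.

The paper "K-Irreducible Triangulations Of 2-Manifolds" (https://core.ac.uk/download/236379348.pdf) conjectures that for ew-$k$ triangulations $f_0$ grows at least as fast as $g^{\alpha_k}$, where
$$\alpha_k=\frac{k-1}{k+1}\ (k\text{ odd}),\qquad \alpha_k=\frac{k-2}{k}\ (k\text{ even}).$$
Precisely: for each fixed integer $k\ge3$ there is no sequence $(T_n)$ of ew-$k$ triangulations with Euler genera $g_n\to\infty$ and $f_0(T_n)/g_n^{\alpha_k}\to0$. The paper quotes the case $k=5$, exponent $\frac23$, as known. With $r=\lfloor (k-1)/2\rfloor$ we have $\alpha_k=\frac r{r+1}$ in both cases: for $k=2r+1$ it is $\frac{2r}{2r+2}$, and for $k=2r+2$ it is $\frac{2r}{2r+2}$ again. The values are $\frac12$ for $k=3,4$, then $\frac23$ for $k=5,6$, then $\frac34$ for $k=7,8$.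

The conjecture is true. It follows from a statement about graphs.

**Theorem 1.** Let $G$ be a finite simple graph with $n$ vertices and $m$ edges, embedded in a closed surface so that every closed walk of $G$ of length $\le 2r$ ($r\ge1$) is nullhomotopic in the surface. Then $m\le 3n\,(1+n^{1/r})$.

**Theorem 2 (the conjecture).** Let $k\ge3$, $r=\lfloor (k-1)/2\rfloor$, and let $T$ be an ew-$k$ triangulation of a surface of Euler genus $g>2$. Then $f_0>(g-2)^{r/(r+1)}$, where $\frac r{r+1}=\alpha_k$. Hence $\liminf f_0(T_n)/g_n^{\alpha_k}\ge 1$ whenever $g_n\to\infty$.

Two more theorems, stated in Sections 6 and 8, say how good these exponents are.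

## 3. Counting edges for $k=3,4$, and counting two-step walks for $k=5$

For $k=3$ and $k=4$ the claimed exponent is $\frac12$, and no topology is needed: $m\le\binom n2<\frac{n^2}2$, so (2) gives $g-2=\frac m3-n<\frac{n^2}6$.

For $k=5$ all closed walks of length $\le4$ are nullhomotopic, and we want $g-2<n^{3/2}$, so roughly $m\lesssim n^{3/2}$. This looks like a familiar fact: a graph of minimum degree $\delta$ with no cycle of length $\le 4$ has at least $1+\delta+\delta(\delta-1)$ vertices. Indeed, start at a vertex $v$; the two-step walks $v\,u\,w$ with $w\ne v$ have pairwise different ends, since $vuw$ and $vu'w$ would give a 3- or 4-cycle. So $\delta\lesssim n^{1/2}$.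

In a triangulation this count fails at exactly this step. If $vuw$ and $vu'w$ end at the same vertex, the closed walk $v\,u\,w\,u'\,v$ has length $4$; the hypothesis says only that it is *nullhomotopic*, not that it is absent. Such coincidences are unavoidable: if $u,u'$ are consecutive in the link of $v$, the edge $uu'$ lies in a second face $uu'w$ with $w\neq v$. They can also be total: in a bipyramid (two poles $v,w$, both joined to all vertices of a $d$-cycle) the vertex $v$ has degree $d$, yet only $d+2$ vertices lie within distance $2$ of it. The bipyramid is a triangulated sphere, hence ew-$k$ for all $k$.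

The bipyramid also shows what is left. The many coincidences are paid for by low degrees: the $d$ equatorial vertices have degree $4$. A planar graph cannot have high degree at every vertex of a patch unless the patch has many neighbors. So we should count *edges* in a ball and compare with planarity, instead of asking for the ends of walks to be distinct.

Two obstacles remain. A ball in $T$ need not be planar, since the vertices of a ball may be joined by edges running around handles. And a vertex of large degree may have all its neighbors of small degree. The first is removed by lifting to the universal cover, where everything is planar; the hypothesis on short walks then ensures that a lifted ball is not larger than $n$. The second is removed by passing to a dense subgraph. This subgraph is no longer a triangulation, which is why Theorem 1 speaks of graphs.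

## 4. Balls in the universal cover: proof of Theorem 1

If $m\le3n$, there is nothing to prove. So assume $m>3n$. We shall obtain the *strict* inequality $m<3n(1+n^{1/r})$ in this case.

**Step 1: a subgraph with large minimum degree.** This step makes every vertex useful for the count. For a vertex set $U$ let $e(U)$ be the number of edges of $G$ with both ends in $U$. Choose a nonempty $U$ of minimal size with $e(U)\ge\frac mn|U|$; the full vertex set qualifies, so $U$ exists. As $m>0$ and a single vertex spans no edge, $|U|\ge2$. So for $v\in U$ the set $U\setminus v$ is nonempty, and by minimality $e(U\setminus v)<\frac mn(|U|-1)$. Subtracting, $v$ has more than $\frac mn$ neighbors in $U$. So the induced graph $H=G[U]$ has minimum degree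
$$\delta>\frac mn>3. \tag{3}$$
The closed walks of $H$ are closed walks of $G$, so those of length $\le 2r$ are still nullhomotopic, and $H$ has at most $n$ vertices.

**Step 2: lifting to a planar graph.** This step provides planarity. Let $p:\tilde S\to S$ be the universal cover of the surface $S$; $\tilde S$ is homeomorphic to $\mathbb R^2$ or $S^2$. Let $\tilde H=p^{-1}(H)$, a graph embedded in $\tilde S$.

It is simple. It has no loops, because the two ends of an edge project to the two distinct ends of an edge of $H$. If two edges have the same ends $\tilde u,\tilde v$, both are lifts, starting at $\tilde u$, of the unique edge of $H$ from $p(\tilde u)$ to $p(\tilde v)$, so they are equal. As $p$ is a local homeomorphism, $\deg_{\tilde H}(\tilde v)=\deg_H(p(\tilde v))\ge\delta$. Finally, every finite subgraph of $\tilde H$ is a simple planar graph, so it has at most $3$ times as many edges as vertices (for $v\ge3$ vertices even at most $3v-6$; for $v=1,2$ at most $0$, $1$).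

Fix a vertex $\tilde u$ of $\tilde H$, let $B_j$ be the set of vertices at distance $\le j$ from $\tilde u$ in $\tilde H$, and let $b_j=|B_j|$. So $b_0=1$, and all $b_j$ are finite because degrees are finite.

**Step 3: the ball of radius $r$ has at most $n$ vertices.** This is where the hypothesis on closed walks enters. We claim that $p$ is injective on $B_r$. Suppose $a\ne b$ in $B_r$ and $p(a)=p(b)$. A path from $a$ to $\tilde u$ and on to $b$ in $\tilde H$, of length $\le 2r$, projects to a closed walk of $H$ of length $\le2r$. Its lift starting at $a$ ends at $b\neq a$, so it is not closed. A nullhomotopic closed walk has only closed lifts, so our walk is not nullhomotopic; contradiction. Hence $b_r\le n$.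

**Step 4: balls grow by a factor.** This step replaces the tree count of Section 3. Let $j\ge1$. Every edge of $\tilde H$ with an end in $B_{j-1}$ has both ends in $B_j$. How many such edges are there? The degrees over $B_{j-1}$ sum to at least $\delta b_{j-1}$, and this sum counts twice exactly the edges with both ends in $B_{j-1}$. So there are at least $\delta b_{j-1}-e(B_{j-1})$. By planarity $e(B_{j-1})\le 3b_{j-1}$ and $e(B_j)\le3b_j$, so
$$\delta b_{j-1}-3b_{j-1}\ \le\ \delta b_{j-1}-e(B_{j-1})\ \le\ e(B_j)\ \le\ 3b_j,
\qquad\text{i.e.}\qquad b_j\ge\frac{\delta-3}3\,b_{j-1}. \tag{4}$$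
As a check, in the triangular lattice $\delta=6$ and $b_0,b_1,b_2=1,7,19$; there (4) only says $b_j\ge b_{j-1}$. The inequality forces growth when $\delta>6$.

**Step 5: conclusion.** By Step 3, (4) and (3), all factors being positive,
$$n\ \ge\ b_r\ \ge\ \Bigl(\frac{\delta-3}3\Bigr)^r\ >\ \Bigl(\frac m{3n}-1\Bigr)^r .$$
Taking $r$-th roots, $\frac m{3n}<1+n^{1/r}$, i.e. $m<3n(1+n^{1/r})$. $\square$

**Remark (the exponent in Theorem 1).** The exponent $1+\frac1r$ is optimal for $r=1,2,3,5$. For $r=1$, $S_\mu$ has $n=3\mu$ vertices and $3\mu^2=n^2/3$ edges, and closed walks of length $2$ are backtracks. For $r=2$, take the incidence graph of points and lines of the projective plane over $\mathbb F_q$, embedded in any surface. It has $n=2(q^2+q+1)$ vertices, all of degree $q+1$, so $m=(q+1)(q^2+q+1)$ is of order $n^{3/2}$. It is bipartite and has no 4-cycle, because two points lie on only one common line. So a closed walk of length $\le4$ reduces to a point by removing backtracks, and the hypothesis holds for topologically trivial reasons. For $r=3$ and $r=5$ the incidence graphs of generalized quadrangles and generalized hexagons, of girth $8$ and $12$, do the same (Benson, Canad.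 J. Math. 18 (1966)): with parameter $q$ they have $2(q^r+\dots+q+1)$ vertices, all of degree $q+1$.

## 5. The bound $f_0>(g-2)^{r/(r+1)}$

**Proof of Theorem 2.** Let $T$ be ew-$k$ with $g>2$. As $2r\le k-1$, Lemma 1 shows that all closed walks of length $\le 2r$ in the 1-skeleton are nullhomotopic. By (2), $m=3n+3(g-2)>3n$, so we are in the case where the strict inequality was proved:
$$3(n+g-2)=m<3n+3n^{1+1/r}.$$
So $g-2<n^{(r+1)/r}$, that is, $f_0=n>(g-2)^{r/(r+1)}$. We saw in Section 2 that $\frac r{r+1}=\alpha_k$.

If $g_n\to\infty$, then $f_0(T_n)/g_n^{\alpha_k}>(1-2/g_n)^{\alpha_k}\to1$, so the $\liminf$ is at least $1$. In particular no sequence has $f_0(T_n)/g_n^{\alpha_k}\to0$. $\square$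

## 6. Exponent $\frac12$: attained for $k=3$, never attained in order for $k=4$

For $k=3$ and $k=4$ Theorem 2 gives the same exponent $\frac12$. The two cases nevertheless differ.

**Theorem 3.**
(a) There are ew-3 triangulations with $g\to\infty$ and $f_0\sim3g^{1/2}$.
(b) For ew-4 triangulations with $g\to\infty$: $f_0/g^{1/2}\to\infty$.
(c) There are ew-4 triangulations with $g\to\infty$ and $f_0\le g^{1/2+o(1)}$.

**Proof of (a).** $S_\mu$ is ew-3 and has $f_0=3\mu$, $g=(\mu-1)(\mu-2)\sim\mu^2$. $\square$

For (b) recall the triangle removal lemma (Ruzsa–Szemerédi 1978): for every $\varepsilon>0$ there is $\eta>0$ such that every graph on $n$ vertices with at most $\eta n^3$ triangles can be made triangle-free by deleting at most $\varepsilon n^2$ edges.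

**Proof of (b).** Let $T$ be an ew-4 triangulation of a surface $S$ with $g\ge1$. Let $T'$ be an ew-4 triangulation of the same surface with the fewest vertices, and let $n',m'$ be its numbers of vertices and edges. So $n'\le f_0(T)$.

**Step 1: every 3-cycle of $T'$ is a face.** This will bound the number of triangles in the graph. A 3-cycle $abc$ of $T'$ is nullhomotopic because $T'$ is ew-4, so it bounds a closed disc $\mathcal D$. If $\mathcal D$ has no interior vertex, it is a face by Observation 1. Suppose $\mathcal D$ has an interior vertex. Then $a,b,c$ do not span a face outside $\mathcal D$: otherwise $\mathcal D$ and that face would form a sphere, which, being a closed surface inside the connected surface $S$, would be all of $S$, contrary to $g\ge1$. So we may remove the interior of $\mathcal D$ and put in the single face $abc$. The result is a simplicial complex triangulating the same surface, with fewer vertices. Its edges are edges of $T'$, and its edge cycles are cycles of $T'$ with unchanged homotopy classes. So it is ew-4, contradicting the choice of $T'$.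

**Step 2: few triangles, hence few edges.** By Step 1 the triangles of the graph of $T'$ are exactly the $f_2=\frac23m'$ faces, and every edge lies in exactly two triangles. Fix $\varepsilon>0$ and take $\eta$ as in the removal lemma. By (2), $g\le\frac{m'}3+2\le\frac{n'^2}6+2$, so $n'\to\infty$ as $g\to\infty$. The number of triangles is $\frac23m'\le\frac13n'^2$, which is $\le\eta n'^3$ once $n'\ge\frac1{3\eta}$. Then some set of at most $\varepsilon n'^2$ edges meets all triangles. Each edge meets only two, so $\frac23m'\le2\varepsilon n'^2$, and
$$g\le\frac{m'}3+2\le\varepsilon n'^2+2\le\varepsilon f_0(T)^2+2 .$$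
As $\varepsilon$ was arbitrary, $g=o(f_0(T)^2)$, i.e. $f_0/g^{1/2}\to\infty$. $\square$

## 7. An ew-4 family from permutation vectors: proof of Theorem 3(c)

We want a surface whose graph is almost as dense as possible while every 3-cycle is a face. We copy the shape of $S_\mu$: three classes of vertices indexed by an abelian group $A$, with adjacency given by prescribed differences. A 3-cycle then means a linear relation among three differences. We need difference sets for which each difference takes part in exactly two relations, the two faces at an edge, and no others.

**Step 1: a cyclic list of permutations.** This step provides the differences. Let $d\ge3$ and $D=d!$, so $D$ is even and $D\ge6$. We list all permutations of $\{1,\dots,d\}$ cyclically so that consecutive ones, written as words, differ by exchanging two *adjacent positions* (the Steinhaus–Johnson–Trotter order). For $d=2$ take $12,21$. Given a cyclic list for $d-1\ge2$, insert the letter $d$ into the first word at all places from right to left, into the second from left to right, and so on alternately. Within a sweep, $d$ moves by one place each time; between sweeps, $d$ stays at an end and the rest changes by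 one adjacent exchange. As $(d-1)!$ is even, the last sweep ends with $d$ at the right end, as the first began, so the list closes up cyclically.

Passing to inverse permutations, we get a cyclic list of vectors $b_i=(\pi_i(1),\dots,\pi_i(d))$, $i\in\mathbb Z_D$, containing each permutation once, in which consecutive ones differ by exchanging two *values* $v,v+1$. So
$$b_{i+1}-b_i=\pm(e_s-e_t)\quad\text{for some } s\ne t \text{ depending on } i. \tag{5}$$
For $d=3$ one such list is $(1,2,3),(2,1,3),(3,1,2),(3,2,1),(2,3,1),(1,3,2)$, and back to the start.

Let $A=(\mathbb Z/2d)^d$ and $N=|A|=(2d)^d$. We regard the $b_i$ also as elements of $A$; they are distinct there, since their coordinates lie in $[1,d]$.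

**Step 2: the sum of two consecutive vectors determines them.** This excludes unwanted relations.

**Lemma 2.** If $b_j+b_l=b_i+b_{i+1}$ in $A$, then $\{j,l\}=\{i,i+1\}$.

*Proof.* Coordinates of sums of two $b$'s lie in $[2,2d]$, an interval of $2d-1$ integers, so equality modulo $2d$ is equality in $\mathbb Z^d$. All $b$'s have the same Euclidean norm. By the parallelogram law, $|u-v|^2=2|u|^2+2|v|^2-|u+v|^2$, so equal sums give $|b_j-b_l|^2=|b_i-b_{i+1}|^2=2$. Modulo $2$, $b_j-b_l\equiv b_j+b_l=b_i+b_{i+1}\equiv b_i-b_{i+1}$. So $b_j-b_l$ has odd entries exactly in the places $s,t$ of (5), and squared norm $2$; hence $b_j-b_l=\pm e_s\pm e_t$. All $b$'s have the same coordinate sum, so the coordinate sum of $b_j-b_l$ is $0$ and $b_j-b_l=\pm(e_s-e_t)=\pm(b_i-b_{i+1})$. With the equality of the sums, $\{b_j,b_l\}=\{b_i,b_{i+1}\}$, and distinct indices give distinct vectors. $\square$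

**Step 3: the triangles.** This step defines the complex and checks its edges. In $A$ put
$$a_i=-(b_i+b_{i+1}),\qquad c_i=-b_{i+1}.$$
The $b_i$ are distinct, hence so are the $c_i$. The $a_i$ are distinct: $a_i=a_j$ gives $\{j,j+1\}=\{i,i+1\}$ by Lemma 2, so $j=i$, as $D>2$. Take vertices $x_h,y_h,z_h$ ($h\in A$) and, for $h\in A$ and $i\in\mathbb Z_D$, the triangles

* black: $x_h,\ y_{h+a_i},\ z_{h+c_i}$, with $YZ$-difference $c_i-a_i=b_i$;
* white: $x_h,\ y_{h+a_i},\ z_{h+c_{i-1}}$, with $YZ$-difference $c_{i-1}-a_i=-b_i+b_i+b_{i+1}=b_{i+1}$.

The edges are the $XY$-pairs with difference some $a_i$, the $YZ$-pairs with difference some $b_i$, and the $XZ$-pairs with difference some $c_i$; call $i$ the index of the edge. In these terms the black triangle $(h,i)$ has $XY,YZ,XZ$-indices $i,\ i,\ i$, and the white triangle $(h,i)$ has indices $i,\ i+1,\ i-1$. So each edge lies in exactly one black and one white triangle.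

**Step 4: links.** This step finds the one repair needed to get a manifold. Denote a neighbor of a vertex by the index of the connecting edge.

* At an $x$: black triangles join $y_i$ and $z_i$, white ones join $y_i$ and $z_{i-1}$, i.e. $y_{i+1}$ and $z_i$. The link is $y_0,z_0,y_1,z_1,\dots$, a single cycle of length $2D$.
* At a $y$: black triangles join $x_i$ and $z_i$, white ones $x_i$ and $z_{i+1}$. Again a single cycle of length $2D$.
* At a $z$: black triangles join $y_i$ and $x_i$, white ones $y_{i+1}$ and $x_{i-1}$. So the link runs $y_i,x_i,y_{i+2},x_{i+2},\dots$. As $D$ is even, it consists of two cycles of length $D$, one for each parity of the index.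

Split each $z_h$ into two vertices $z_h^0,z_h^1$, one for each link cycle: a $YZ$- or $XZ$-edge of index $i$ at $z_h$ now goes to $z_h^{i\bmod2}$. The graph is still simple, two triangles never have the same vertex set, and all links are single cycles. So we have a closed, possibly disconnected, triangulated 2-manifold with $4N$ vertices, $3ND$ edges and $2ND$ faces.

**Step 5: every 3-cycle is a face.** This gives the ew-4 property. The graph is tripartite, so a 3-cycle has one vertex in each class. If its $XY,YZ,XZ$-indices are $i,j,l$, then $a_i+b_j=c_l$, that is,
$$b_j+b_{l+1}=b_i+b_{i+1}.$$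
By Lemma 2, $(j,l)=(i,i)$ or $(j,l)=(i+1,i-1)$. These are the indices of the black and of the white triangle with the same $x$ and the same $i$, so before splitting the 3-cycle is this triangle. The $yz$-edge determines which copy of $z$ is used, so the 3-cycle is a face after splitting as well. Hence all 3-cycles are nullhomotopic, and each component is ew-4.

**Step 6: counting.** The group $A$ acts by $h\mapsto h+t$, preserving indices and colors, and it is transitive on the $x$'s. Every component contains an $x$. So the components, say $\kappa$ of them, are isomorphic. The total Euler characteristic is $4N-3ND+2ND=-N(D-4)$. So one component has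
$$n=\frac{4N}\kappa,\qquad g=2+\frac{N(D-4)}\kappa\ \ge\ \frac{n(D-4)}4 .$$
An $x$ has $2D$ neighbors, so $n\ge2D\to\infty$ as $d\to\infty$. Moreover $\log D=\log d!=d\log d-O(d)$ and $\log(4N)=\log4+d\log(2d)=d\log d+O(d)$. So $D=(4N)^{1-o(1)}\ge n^{1-o(1)}$. As $D-4\ge D/3$, we get $g\ge nD/12\ge n^{2-o(1)}$, i.e. $f_0=n\le g^{1/2+o(1)}$. $\square$

## 8. Finite covers and matrices over $\mathbb F_q$: upper bounds for every $k$

By Theorem 2 the exponent $\alpha_k$ falls short of $1$ by $\frac1{r+1}$, which is of order $1/k$. The next theorem shows that this is the right order.

**Theorem 4.** For every $k\ge3$ there are a constant $B_k$ and ew-$k$ triangulations with $g\to\infty$ and $f_0\le B_k\,g^{\,1-\frac1{3k+5}}$.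

The plan: start from a surface with vertex-to-genus ratio about $1/\mu$, such as $S_\mu$, and pass to a finite cover in which all short closed walks are nullhomotopic. Covering preserves the ratio $f_0/|\chi|$; if the number of sheets is polynomial in $\mu$, then $1/\mu$ is a negative power of $g$. A cover comes from a homomorphism $\varphi$ from the fundamental group to a finite group, here $SL_2(\mathbb F_q)$, and we need $\varphi$ to be nontrivial on each short essential walk. If the fundamental group were free, we could choose matrices for the generators at random: each bad event is the vanishing of a polynomial, and there are few short walks. For $S_\mu$ itself the defining relation of $\pi_1$ prevents choosing the matrices independently, so the parameter space is not an affine space. The way around this is to remove a face, which makes the group free, and to double.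

Fix $k\ge3$ and let $\mu\ge6$.

**Step 1: the base surface.** This step sets up a dense surface whose group is built from two copies of a free group. Let $x=x_0$, $y=y_0$, $z=z_0$, so $xyz$ is a face of $S_\mu$, and let $P$ be $S_\mu$ minus this open face. It is an orientable surface of genus $\frac{(\mu-1)(\mu-2)}2\ge1$ with one boundary curve, the triangle $xyz$. Let $c\in\pi_1(P,x)$ be the loop $xyzx$. Let $S_0=P\cup\bar P$, where $\bar P$ is a mirror copy of $P$ glued along the triangle $xyz$. In $P$ the only edges among $x,y,z$ are the boundary edges, and $xyz$ is not a face of $P$, so $S_0$ is a simplicial complex, a closed surface. It has $6\mu-3$ vertices, all of degree $\le4\mu$, and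
$$\chi(S_0)=2\chi(P)=2(3\mu-\mu^2-1)=-2(\mu^2-3\mu+1).$$

By van Kampen, $\pi_1(S_0,x)$ is the pushout of $\pi_1(P,x)$ and $\pi_1(\bar P,x)$ along $c=\bar c$; the mirror map $u\mapsto\bar u$ fixes the loop $c$.

In a suitable free basis of the free group $\pi_1(P,x)$, $c$ is conjugate to $\bigl(\prod[\alpha_i,\beta_i]\bigr)^{\pm1}$. This word is cyclically reduced and contains the letter $\alpha_1$ (with exponent $+1$) exactly once. If it were a proper power $u^p$ with $p\ge2$, then $u$ would be cyclically reduced, and each letter would occur a multiple of $p$ times. So $c$ is not a proper power. In a free group the centralizer of a nontrivial element is infinite cyclic. Its generator has $c$ as a power, so it is $c^{\pm1}$. Hence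
$$\text{for } a\in\pi_1(P,x):\qquad [a,c]=1\iff a\in\langle c\rangle. \tag{6}$$

**Step 2: matrices for edge paths of $P$.** This step turns freeness into independent choices, with control of lengths. Choose a spanning tree of the dual graph of $S_\mu$ (nodes: faces; edges: pairs of faces sharing an edge), rooted at the removed face $xyz$. For each other face $F$ let $e_F$ be the edge that $F$ shares with its parent. Collapse the faces of $P$ one after another, parents before children, each face $F$ from the edge $e_F$ onto its other two sides. This is possible, since by then the parent is gone and $e_F$ is a side of $F$ only. So $P$ deformation retracts onto the graph $G'$ formed by all vertices and all edges other than the $e_F$.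

For an oriented edge $e$ of $P$ define a path $W(e)$ in $G'$ with the same ends, homotopic to $e$ in $P$ rel endpoints: if $e$ is in $G'$, then $W(e)=e$; if $e=e_F$ runs from $a$ to $b$ and $F=abf$, then $W(e)=W(af)\,W(fb)$. Here a side $af$ or $fb$ not in $G'$ is $e_{F'}$ for a child $F'$ of $F$, so the recursion ends. For instance, if $F$ is a leaf, $W(ab)$ is the path $a,f,b$. By induction $W(e_F)$ has length at most twice the number of faces in the subtree at $F$. So all $W(e)$ have length at most $4\mu^2\le6\mu^2$. For an edge path $\gamma$ of $P$ let $W(\gamma)$ be the concatenation of the $W(e)$.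

Given matrices $M_e\in SL_2$ for the oriented edges $e$ of $G'$, with $M_{e^{-1}}=M_e^{-1}$, let $\rho(\gamma)$ be the product of the $M_e$ along $W(\gamma)$. It is multiplicative under concatenation. It depends only on the homotopy class of $\gamma$ in $P$ rel endpoints: if $\gamma\simeq\gamma'$ in $P$, then $W(\gamma)\simeq W(\gamma')$ in $P$, hence in $G'$, since the inclusion $G'\subset P$ is a homotopy equivalence; and homotopic edge paths in a graph differ by inserting and deleting backtracks.

Let $F(E')$ be the free group on the edge set $E'$ of $G'$. Reading off the edges of $W(\gamma)$ gives an element $[\gamma]\in F(E')$, and $\rho(\gamma)$ depends only on it. A reduced edge path is a reduced word. So if a closed path $\gamma$ is not nullhomotopic in $P$, then $[\gamma]\ne1$; and $\gamma\mapsto[\gamma]$ is an injective homomorphism $\pi_1(P,x)\to F(E')$.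

**Step 3: polynomial parameters and the twist $\tau$.** This step makes the set of homomorphisms an affine space. Every element of $SL_2$ over any field has the form
$$\begin{pmatrix}1&\xi_1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \xi_2&1\end{pmatrix}\begin{pmatrix}1&\xi_3\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \xi_4&1\end{pmatrix}. \tag{7}$$
Indeed, the product of the first three factors is
$$\begin{pmatrix}1+\xi_1\xi_2&\xi_3+\xi_1(1+\xi_2\xi_3)\\ \xi_2&1+\xi_2\xi_3\end{pmatrix}.$$
A matrix of determinant $1$ with rows $(\alpha,\beta)$, $(\gamma,\delta)$ and $\gamma\ne0$ is obtained with $\xi_2=\gamma$, $\xi_1=(\alpha-1)/\gamma$, $\xi_3=(\delta-1)/\gamma$ (the upper right entry is forced by the determinant), and $\xi_4=0$. If $\gamma=0$, then $\delta\ne0$; multiplication on the right by the lower unitriangular matrix with entry $1$ makes the lower-left entry $\delta\neq0$, so the first case applies, and we take $\xi_4=-1$.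

For each edge of $G'$, with one chosen orientation $e$, let $M_e$ be given by (7) with its own four variables. The entries of $M_e$ and of $M_e^{-1}$ (the adjugate) are polynomials of degree $\le4$. Let $\sigma$ be one more variable and put
$$C=\rho(c),\qquad \tau=C+\sigma I,\qquad \Delta=\det\tau=\sigma^2+\sigma\operatorname{tr}C+1 .$$
The matrix $\tau$ commutes with $C$. The adjugate of a $2\times2$ matrix is linear in the matrix, and that of $C$ is $C^{-1}$; so $\tau^{-1}=\Delta^{-1}(C^{-1}+\sigma I)$ when $\Delta\ne0$. In this case put
$$\varphi(a)=\rho(a)\quad(a\in\pi_1(P,x)),\qquad\varphi(\bar b)=\tau\rho(b)\tau^{-1}\quad(\bar b\in\pi_1(\bar P,x)).$$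
The two prescriptions agree on $c=\bar c$, because $\tau C\tau^{-1}=C$. So $\varphi:\pi_1(S_0,x)\to SL_2$ is a well-defined homomorphism. Without the twist, i.e. with $\tau=I$, it would send $a\bar a^{-1}$ to $I$ for every $a$, so some essential walks would always be lost.

**Step 4: one polynomial matrix for each short walk.** Let $w$ be a closed walk in $S_0$ of length $j<k$, not nullhomotopic in $S_0$. We define a polynomial matrix $\Phi_w$ such that, at parameters with $\Delta\ne0$, $\Phi_w\ne0$ implies that $\varphi$ is nontrivial on the conjugacy class of $w$.

*Case 1: $w$ lies in $P$ or in $\bar P$.* Let $w_0$ be $w$ or its mirror image in $P$, and set $\Phi_w=\rho(w_0)-I$. Joining $w$ to $x$ inside its side changes $\rho(w_0)$ only by a conjugation, and in $\bar P$ there is a further conjugation by $\tau$. So $\varphi$ is nontrivial on $w$ if and only if $\rho(w_0)\neq I$. Note that $w_0$ is not nullhomotopic in $P$.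

*Case 2: otherwise.* Then $w$ changes sides, so it passes through $\{x,y,z\}$. Cut it, cyclically, at all its visits to $\{x,y,z\}$ into at most $j$ subwalks. Each lies in $P$ or in $\bar P$ (a single boundary edge lies in both; count it to $P$). At each cut at $y$ or $z$ insert a backtrack along $xy$ or $xz$, so that all pieces become closed walks at $x$, called syllables. Each piece gains at most $2$ edges, so the total length is at most $3j\le3k$. Up to conjugacy, $w$ is the cyclic product of its syllables. Now repeat as long as possible:

* merge cyclically adjacent syllables on the same side;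
* if at least $2$ syllables remain and one of them represents an element of $\langle c\rangle$, replace it by its mirror image, which is the same element of $\pi_1(S_0,x)$, and merge it with its neighbors.

The number of syllables drops at each round, and the total length does not increase. We end in one of two ways.

* With one syllable. We define $\Phi_w$ from it as in Case 1. It is not nullhomotopic in its side, since $w$ is not nullhomotopic in $S_0$.
* With a cyclically alternating product $a_1\bar b_1\cdots a_h\bar b_h$, where $h\ge1$, $2h\le k$, and no $a_i$ or $b_i$ lies in $\langle c\rangle$. Then set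
$$\Phi_w=\prod_{i=1}^h\rho(a_i)(C+\sigma I)\rho(b_i)(C^{-1}+\sigma I)-\Delta^hI. \tag{8}$$
If $\Delta\ne0$, then $\Phi_w=\Delta^h\bigl(\varphi(a_1\bar b_1\cdots a_h\bar b_h)-I\bigr)$, as required.

**Step 5: degrees.** This step prepares the counting of zeros. A path of edge length $\ell$ in $P$ becomes a path of length $\le6\mu^2\ell$ in $G'$, so the entries of its $\rho$ have degree $\le24\mu^2\ell$. Hence $C^{\pm1}$ has degree $\le72\mu^2$, and $\Delta$ has degree $\le73\mu^2$. In (8) the syllables have total length $\le3k$ and contribute at most $72k\mu^2$; the $2h\le k$ factors $C^{\pm1}+\sigma I$ contribute at most $72k\mu^2$; and $\Delta^h$ has degree $\le73h\mu^2\le144k\mu^2$. The matrices $\rho(\cdot)-I$ have degree $\le72k\mu^2$. In all cases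
$$\deg\Phi_w\le144k\mu^2,\qquad\deg\Delta\le144k\mu^2. \tag{9}$$

**Step 6: the polynomials are not zero.** We claim that for every odd prime $q$, each $\Phi_w$ and $\Delta$ are nonzero over $\mathbb F_q$. For $\Delta$ this is clear from the term $\sigma^2$. For $\Phi_w$ it suffices to find a point over some extension field at which $\Phi_w\ne0$.

*(i) Matrices with non-constant traces.* Let $K=\overline{\mathbb F}_q(t)$. Choose $2|E'|$ distinct lines in $\overline{\mathbb F}_q^{\,2}$, two for each edge $e$ of $G'$. Let $M_e\in SL_2(K)$ have eigenvalue $t$ on the first line of the pair and $t^{-1}$ on the second. For a letter $g=e^{\pm1}$ let $v_g$ span the $t$-eigenline of its matrix $M_g$, and let $N_g$ be the projection onto this line along the $t^{-1}$-eigenline. Passing to $g^{-1}$ exchanges the two eigenlines, so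
$$M_g=tN_g+t^{-1}N_{g^{-1}},\qquad N_g=v_g\eta_g,$$
where $\eta_g$ is a linear form whose kernel is the $t^{-1}$-eigenline of $g$, spanned by $v_{g^{-1}}$. As all the lines are distinct, $\eta_g(v_{g'})\ne0$ unless $g'=g^{-1}$. Take a cyclically reduced word $g_1\cdots g_L$ with $L\ge1$. The trace of its matrix is a Laurent polynomial in $t$ whose coefficient at $t^L$ is
$$\operatorname{tr}(N_{g_1}\cdots N_{g_L})=\prod_{i}\eta_{g_i}(v_{g_{i+1}})\ne0\qquad(\text{cyclic indices}).$$
Every nontrivial element of $F(E')$ is conjugate to such a word. So *every nontrivial element of $F(E')$ has non-constant trace*. In particular its matrix is not $I$. By (7) these matrices correspond to a $K$-point of the parameter space. This settles the cases $\Phi_w=\rho(\cdot)-I$, where the closed path in question is not nullhomotopic in $P$ and so gives a nontrivial element of $F(E')$.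

*(ii) Off-diagonal entries.* Now let $\Phi_w$ be as in (8). As $c\ne1$, $\operatorname{tr}C$ is non-constant, so $\operatorname{tr}C\neq\pm2$, and $C$ has eigenvalues $\lambda\ne\lambda^{-1}$ in $\overline K$. Conjugating all matrices simultaneously over $\overline K$, which does not affect whether $\Phi_w$ is zero at our point, we may assume $C=\operatorname{diag}(\lambda,\lambda^{-1})$. If $a\in\pi_1(P,x)\setminus\langle c\rangle$, then both off-diagonal entries of $\rho(a)$ are nonzero. Otherwise $\rho(a)$ is triangular, so $\rho(a)$ and $C$ are both upper or both lower triangular, and their commutator is unipotent, with trace $2$. But $[a,c]\ne1$ by (6), so $\rho([a,c])$ has non-constant trace by (i); contradiction.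

*(iii) The twist separates the two sides.* Let $\sigma$ be an indeterminate over $\overline K$, and put
$$s=\frac{\lambda+\sigma}{\lambda^{-1}+\sigma}.$$
This is a fractional linear function of $\sigma$ with determinant $\lambda^{-1}-\lambda\ne0$, so $s$ is transcendental over $\overline K$. As $\tau=\operatorname{diag}(\lambda+\sigma,\lambda^{-1}+\sigma)$,
$$\tau\rho(b_i)\tau^{-1}=\begin{pmatrix}*&s\,\rho(b_i)_{12}\\ s^{-1}\rho(b_i)_{21}&*\end{pmatrix}$$
with diagonal entries independent of $s$. So $\operatorname{tr}\prod_i\rho(a_i)\tau\rho(b_i)\tau^{-1}$ is a Laurent polynomial in $s$. To reach $s^h$ we must take the upper right entry in each of the $h$ conjugated factors, so, with $E_{12}$ the matrix unit, the coefficient at $s^h$ is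
$$\operatorname{tr}\prod_{i=1}^h\rho(a_i)\,\rho(b_i)_{12}E_{12}=\prod_{i=1}^h\rho(a_i)_{21}\,\rho(b_i)_{12},$$
because $E_{12}XE_{12}=X_{21}E_{12}$ and $\operatorname{tr}(XE_{12})=X_{21}$. By (ii) it is nonzero. As $h\ge1$, the trace is not the constant $2$, so the product is not $I$. Here $\Delta=(\lambda+\sigma)(\lambda^{-1}+\sigma)\ne0$, so $\Phi_w=\Delta^h(\text{product}-I)\ne0$ at this point. This proves the claim.

**Step 7: choosing a small prime.** This step finds one point of the parameter space that is good for all short walks. A closed walk of length $j\ge1$ in $S_0$ is given by its start and its first $j-1$ steps, so the number of closed walks of length between $1$ and $k-1$ is at most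
$$\sum_{j=1}^{k-1}6\mu(4\mu)^{j-1}\le\frac{6\mu}{4\mu-1}(4\mu)^{k-1}\le3(4\mu)^{k-1}.$$
Let $Q=4(4\mu)^{k-1}\cdot144k\mu^2$, and let $q$ be a prime with $Q<q\le2Q$ (Bertrand's postulate). For each short essential walk $w$ select an entry of $\Phi_w$ that is a nonzero polynomial over $\mathbb F_q$; together with $\Delta$ these are at most $4(4\mu)^{k-1}$ polynomials. By the Schwartz–Zippel lemma and (9), each vanishes on a fraction of at most $144k\mu^2/q$ of the $\mathbb F_q$-points of the parameter space. These fractions add up to at most $Q/q<1$. So at some $\mathbb F_q$-point none of the polynomials vanishes. It gives a homomorphism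
$$\varphi:\pi_1(S_0,x)\to SL_2(\mathbb F_q)$$
that is nontrivial on every non-nullhomotopic closed walk of length $<k$ in $S_0$.

**Step 8: the cover.** Let $T$ be the cover of $S_0$ corresponding to $\ker\varphi$. It is connected and has $R=|\operatorname{im}\varphi|\le q^3-q<q^3$ sheets. It is a simplicial complex: ends of a lifted edge are distinct because their projections are, and two edges, or two faces, with the same vertices project to the same simplex and agree at a vertex, so they are equal by unique lifting.

A closed edge cycle of length $<k$ in $T$ projects to a closed walk on which $\varphi$ is trivial, so this walk is nullhomotopic in $S_0$. By lifting the homotopy, the cycle is nullhomotopic in $T$. So $T$ is ew-$k$. Moreover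
$$f_0(T)=(6\mu-3)R\le6\mu R,\qquad g=2-R\,\chi(S_0)=2+2R(\mu^2-3\mu+1).$$
Since $2(\mu^2-3\mu+1)-\mu^2=\mu(\mu-6)+2>0$ for $\mu\ge6$, and $2\le2R(3\mu-1)$, we have $R\mu^2\le g\le2R\mu^2$. The left inequality gives $f_0\le6g/\mu$. The right one, with $q\le2Q$ and $Q$ a constant (depending on $k$) times $\mu^{k+1}$, gives
$$g\le2q^3\mu^2\le A_k\,\mu^{3(k+1)+2}=A_k\,\mu^{3k+5}$$
with $A_k$ depending only on $k$. So $\mu\ge(g/A_k)^{1/(3k+5)}$, and
$$f_0\le\frac{6g}\mu\le B_k\,g^{1-\frac1{3k+5}},\qquad B_k=6A_k^{1/(3k+5)} .$$
As $\mu\to\infty$, $g\ge\mu^2\to\infty$. $\square$

**Remark (the best exponent).** Let $\beta_k$ be the infimum of all $\beta$ for which there are ew-$k$ triangulations with $g\to\infty$ and $f_0=O(g^\beta)$. Theorem 2 gives $\beta_k\ge\alpha_k$ and Theorem 4 gives $\beta_k\le1-\frac1{3k+5}$. So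
$$\frac1{3k+5}\le1-\beta_k\le\frac1{r+1}\le\frac2k ,$$
that is, $1-\beta_k=\Theta(1/k)$. By Theorem 3, $\beta_3=\beta_4=\frac12$; for $k=3$ the order $g^{1/2}$ is attained, for $k=4$ only up to a factor $g^{o(1)}$, with $f_0/\sqrt g\to\infty$ always. The arguments here do not determine $\beta_k$ for $k\ge5$.
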